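# The Bergman property for infinite products of finite simple groups

We work in ZFC. Notation: $[a,b]=aba^{-1}b^{-1}$; $x^S$ is the conjugacy class of $x$ in $S$; for subsets $X,Y$ of a group, $XY=\{xy\}$, $X^{-1}=\{x^{-1}\}$, and $X^k=X\cdots X$ ($k$ factors). The letter $I$ denotes identity matrices. A subset $A$ of a group is *symmetric* if $A=A^{-1}$.

## 1. One visible obstruction, and the guess that it is the only one

Let $S_0,S_1,S_2,\dots$ be nonabelian finite simple groups, and let $G=\prod S_n$ be their full direct product, regarded as an abstract group. Suppose we exhaust $G$ by an increasing sequence of symmetric sets. Must one of these sets already produce all of $G$ by products of bounded length? There is one visible way for this to fail, namely the same Lie type occurring over infinitely many fields. The answer one would first guess is that *this is the only way*. Here are the definitions.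

**Definition (Bergman property).** A group $G$ has the *Bergman property* if whenever $W_0\subseteq W_1\subseteq\cdots$ is an increasing sequence of symmetric subsets with $\bigcup_{n\in\omega}W_n=G$, there are $n,k\in\omega$ with $W_n^k=G$.

Some tests by hand.

* A finite group has the property: some $W_n$ is already everything.
* A countably infinite group $\{g_0,g_1,\dots\}$ does not: take $W_n=\{g_0^{\pm1},\dots,g_n^{\pm1}\}$; every $W_n^k$ is finite.
* If $G=\bigcup_nH_n$ with $H_0<H_1<\cdots$ a strictly increasing chain of proper subgroups (one says that $G$ has *countable cofinality*), then $G$ does not have the property. Take $W_n=H_n$; then $W_n^k=H_n\ne G$ for $k\ge1$, and $W_n^0=\{1\}\neq G$.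
* The converse of the last item is false. The group $\mathbb Z$ is finitely generated, so it is not the union of a strictly increasing chain of proper subgroups. It fails the Bergman property by the second item. So the property is in general stronger than not having countable cofinality.
* The *restricted* product of infinitely many nontrivial finite groups $S_n$ is the union of the finite subgroups $S_0\times\cdots\times S_n$, so it fails. The full product is essential.
* The group $(\mathbb Z/2)^\omega$ fails. It is an infinite-dimensional vector space over $\mathbb F_2$. Choose a basis containing distinct vectors $b_0,b_1,\dots$, and let $H_n$ be the span of the basis without $b_n,b_{n+1},\dots$; then $(H_n)$ is a strictly increasing chain of proper subgroups with union everything. So noncommutativity of the factors must be used.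

By the classification of finite simple groups, every nonabelian finite simple group is sporadic, an alternating group $\mathrm{Alt}(n)$ with $n\ge5$, or a group $L(q)$ of (possibly twisted) Lie type $L$ over a finite field $\mathbb F_q$. The type includes the rank: $\mathrm{PSL}_2(q)=A_1(q)$ and $\mathrm{PSL}_3(q)=A_2(q)$ have different types. We read "$S=L(q)$" up to isomorphism. For fixed $L$ a given finite group is $L(q)$ for only finitely many $q$, since $|L(q)|\to\infty$ as $q\to\infty$.

**Definition (Malcev condition).** The sequence $(S_n\mid n\in\omega)$ satisfies the *Malcev condition* if there is an infinite $I\subseteq\omega$ such that (a) there is one fixed (possibly twisted) Lie type $L$ with $S_n=L(q_n)$ for some prime power $q_n$, for all $n\in I$; and (b) $q_n<q_m$ whenever $n<m$ are in $I$.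

For primes $p_0<p_1<\cdots$ with $p_0\ge5$, the sequence $\mathrm{PSL}_2(p_n)$ satisfies it. A constant sequence does not, and neither does $\mathrm{Alt}(n+5)$: no type occurs over infinitely many fields. The sequence $\mathrm{PSL}_{n+4}(q_n)$ does not satisfy it either, however fast $q_n$ grows: an infinite $I$ as above cannot exist, because the types $A_{n+3}$ are different and for large rank they are determined by the group.

**Quoted fact.** If $(S_n)$ satisfies the Malcev condition, then $\prod S_n$ has countable cofinality.

It is also known that if $(S_n)$ does not satisfy the Malcev condition, then $\prod S_n$ has uncountable cofinality (Saxl–Shelah–Thomas), and that $\prod_n\mathrm{Alt}(2^n)$ has the Bergman property. These two statements support the guess, and the proof does not use them. As $\mathbb Z$ shows, uncountable cofinality alone would not be enough. The source, "On The Bergman And Steinhaus Properties For Infinite Products Of Finite Groups", poses the guess as a conjecture. The guess is correct.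

> **Theorem A.** Let $(S_n\mid n\in\omega)$ be a sequence of nonabelian finite simple groups. Then $\prod S_n$ has the Bergman property if and only if $(S_n)$ does not satisfy the Malcev condition.

**Proof of "only if".** If the Malcev condition holds, $\prod S_n$ has countable cofinality by the quoted fact, so it fails the Bergman property by the third test above. $\square$

The guess now has to survive three kinds of tests: $S^\omega$ for one simple group $S$; $\prod\mathrm{Alt}(n_k)$; and products like $\prod\mathrm{PSL}_{r_k}(q_k)$ with $r_k\to\infty$. The third is the most dangerous, since $q_k$ is unrestricted: every constant in the argument must be independent of both rank and field.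

We shall use two published theorems for Theorem A.

* **Liebeck–Pyber** (*Finite linear groups and bounded generation*, Duke Math. J. 107 (2001)): every finite simple group of Lie type in characteristic $p$ is a product of 25 of its Sylow $p$-subgroups.
* **Bertram** (*Even permutations as a product of two conjugate cycles*, J. Combin. Theory A 12 (1972)): for $m\ge5$ and $\lfloor 3m/4\rfloor\le\ell\le m$, every even permutation of $m$ points is a product of two $\ell$-cycles.

## 2. Chains that absorb products, and bounded sets

The exponent $k$ in the definition can be absorbed into the chain.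

**Definition.** An *admissible chain* of $G$ is a sequence $(V_n)_{n\in\omega}$ of symmetric subsets with $1\in V_n$, $V_nV_n\subseteq V_{n+1}$ and $\bigcup_nV_n=G$.

It is increasing, since $1\in V_n$. Example: in $\mathbb Z$, $V_n=\{-2^n,\dots,2^n\}$; no $V_n$ is everything.

**Reformulation.** *$G$ has the Bergman property if and only if every admissible chain of $G$ has $V_n=G$ for some $n$.*

*If:* let $(W_n)$ be increasing and symmetric with union $G$. Drop finitely many terms so that $1\in W_0$, and put $V_n=W_n^{2^n}$. Then $V_n$ is symmetric, contains $1$ and $W_n$, and $V_nV_n=W_n^{2^{n+1}}\subseteq W_{n+1}^{2^{n+1}}=V_{n+1}$. So $(V_n)$ is admissible, and $V_n=G$ says $W_n^{2^n}=G$. *Only if:* an admissible chain is increasing and symmetric, so $V_n^k=G$ for some $n,k$. If $k\le2^j$ then $G=V_n^{2^j}\subseteq V_{n+j}$. $\square$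

Fix an admissible chain $(V_n)$ of $G$. Call $X\subseteq G$ **bounded** if $X\subseteq V_n$ for some $n$. So the goal is always: *$G$ is bounded*.

* Finite sets are bounded, and finite unions of bounded sets are bounded.
* If $X\subseteq V_m$ and $Y\subseteq V_n$, then $X^{-1}\subseteq V_m$, $XY\subseteq V_{\max(m,n)+1}$, and $\{yxy^{-1}:x\in X,y\in Y\}\subseteq V_{\max(m,n)+2}$.
* If a subgroup $H\le G$ has the Bergman property, it is bounded, since $(V_n\cap H)$ is an admissible chain of $H$. Hence *a finite direct product of groups with the Bergman property has the Bergman property*.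

For $G=\prod_{k\in K}S_k$ and $A\subseteq K$ let $G_A$ be the subgroup of elements supported on $A$. For $X_k\subseteq S_k$ ($k\in A$) regard $\prod_{k\in A}X_k$ as a subset of $G_A$. We shall constantly use the following remark.

**Collecting.** Suppose $N$ is fixed, the sets $\prod_{k\in A}X^{(j)}_k$ ($1\le j\le N$) are bounded, and $Y_k\subseteq X_k^{(1)}\cdots X_k^{(N)}$ for every $k\in A$. Then
$$\prod_{k\in A}Y_k\subseteq\Bigl(\prod_{k\in A}X_k^{(1)}\Bigr)\cdots\Bigl(\prod_{k\in A}X_k^{(N)}\Bigr)$$
is bounded. If $X_k^{(j)}=g_{k,j}X_kg_{k,j}^{-1}$, then $\prod_kX_k^{(j)}=g_j\bigl(\prod_kX_k\bigr)g_j^{-1}$ with the single element $g_j=(g_{k,j})_{k\in A}$ of $G_A$. So if each $Y_k$ is contained in a product of $N$ conjugates of $X_k$, boundedness of $\prod X_k$ gives boundedness of $\prod Y_k$. The point is that $N$ and the order of the factors do not depend on $k$.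

## 3. Powers of a single finite simple group

**Lemma 1.** If $S$ is a nonabelian finite simple group and $J$ is any set, then $G=S^J$ has the Bergman property.

*Proof.* Let $(V_n)$ be an admissible chain and $\mathcal I=\{A\subseteq J:G_A\text{ is bounded}\}$. This is an ideal of sets: it is closed under subsets, and under unions because $G_{A\cup B}=G_AG_{B\setminus A}$. We must show $J\in\mathcal I$.

**Step 1. A diagonal argument: among infinitely many disjoint sets $A_0,A_1,\dots$, some $A_i$ is in $\mathcal I$.** First, there is an $i$ such that every $h\in G_{A_i}$ agrees on $A_i$ with some $v\in V_i$. Otherwise choose for each $i$ some $h^{(i)}\in G_{A_i}$ that agrees on $A_i$ with no element of $V_i$. By disjointness there is $g\in G$ agreeing with $h^{(i)}$ on $A_i$ for all $i$. But $g\in V_i$ for some $i$, a contradiction.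

Fix such an $i$ and $1\ne x\in S$, let $C=x^S$, and let $x_{A_i}\in G_{A_i}$ be constantly $x$ on $A_i$. If $h\in G_{A_i}$ and $v\in V_i$ agree on $A_i$, then $hx_{A_i}h^{-1}=vx_{A_i}v^{-1}$: on $A_i$ the two sides agree, and off $A_i$ both are trivial. Hence
$$\{hx_{A_i}h^{-1}:h\in G_{A_i}\}=\prod_{A_i}C$$
is bounded. The set $CC^{-1}$ is symmetric, closed under conjugation and contains $1$. It is not $\{1\}$, because $x$ is not central. So it generates a nontrivial normal subgroup, that is, $S$. As $S$ is finite, $(CC^{-1})^c=S$ for some $c$. By collecting, $G_{A_i}$ is bounded.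

**Step 2. To isolate an unbounded piece that cannot be split.** Suppose from now on that $J\notin\mathcal I$. If every set outside $\mathcal I$ split into two disjoint sets outside $\mathcal I$, we could write $J=A_0\sqcup R_0$, $R_0=A_1\sqcup R_1$, and so on, with all $A_i,R_i\notin\mathcal I$, contradicting Step 1. So there is $A\notin\mathcal I$ such that for every $B\subseteq A$ at least one of $B,A\setminus B$ is in $\mathcal I$; not both are, since $A\notin\mathcal I$. In particular, of two disjoint subsets $B,C$ of $A$ at least one is in $\mathcal I$: if $B\notin\mathcal I$, then $A\setminus B\in\mathcal I$ and $C\subseteq A\setminus B$.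

**Step 3. To bound all $G_B$ with $B\subseteq A$, $B\in\mathcal I$, by the same $V_N$.** For such $B$ let $f(B)=\min\{n:G_B\subseteq V_n\}$. Then $f$ is monotone, and $G_B\subseteq G_{B\setminus C}G_C$ gives $f(B)\le\max(f(B\setminus C),f(C))+1$. Suppose $f$ is unbounded. We choose disjoint $B_i\in\mathcal I$ with $f(B_i)\ge i$ by induction. Put $C=\bigcup_{j<i}B_j\in\mathcal I$, take $B$ with $f(B)>\max(f(C),i)+1$, and let $B_i=B\setminus C$. Then $\max(f(B_i),f(C))\ge f(B)-1>\max(f(C),i)$. The maximum on the left cannot be $f(C)$, so it is $f(B_i)$, and $f(B_i)>i$. Now $\bigcup_{i\text{ even}}B_i$ and $\bigcup_{i\text{ odd}}B_i$ are disjoint, so one of them lies in $\mathcal I$. By monotonicity its $f$-value is at least $i$ for infinitely many $i$, a contradiction. So there is $N$ with $G_B\subseteq V_N$ for all $B\subseteq A$ in $\mathcal I$.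

**Step 4. To bound $G_A$ by finiteness of $S$.** Let $g\in G_A$. Its fibres $\{k\in A:g_k=s\}$ ($s\in S$) are finitely many disjoint sets with union $A\notin\mathcal I$, so exactly one of them, say over $s_0$, is outside $\mathcal I$. Let $B\in\mathcal I$ be the union of the others, and let $s_A$ denote the element constantly $s$ on $A$. Then $g=(s_0)_A\,b$ with $b\in G_B\subseteq V_N$. The set $\{s_A:s\in S\}$ is finite, hence bounded, so $G_A$ is bounded. This contradicts $A\notin\mathcal I$. Hence $J\in\mathcal I$ and $G$ is bounded. $\square$

**Corollary 2.** If only finitely many isomorphism types occur among the nonabelian finite simple groups $S_k$ ($k\in K$), then $\prod_KS_k$ has the Bergman property.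

*Proof.* It is a finite direct product of groups $S^J$ as in Lemma 1. $\square$

## 4. What breaks for $\mathrm{PSL}_2(p_n)$, and splitting inside each coordinate

The sensible first attempt is to run the same four steps for a general sequence $(S_n)$. Let us see how far this goes for $S_n=\mathrm{PSL}_2(p_n)$ with primes $7\le p_0<p_1<\cdots$, where we know that the conclusion is false.

*Step 1 survives.* The only thing to check is that the constant $c$ can be chosen independently of $n$. Let $q=p_n$ and let $C$ be the class of $u=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ in $SL_2(q)$. Conjugating $u$ by $\mathrm{diag}(s,s^{-1})$ gives $\begin{pmatrix}1&s^2\\0&1\end{pmatrix}$. So $CC^{-1}$ contains $\begin{pmatrix}1&s^2-s'^2\\0&1\end{pmatrix}$ for all $s,s'\ne0$. Every $a\in\mathbb F_q$ is such a difference. For $a=0$ take $s=s'=1$. For $a\ne0$ put $s=(d+a/d)/2$ and $s'=(a/d-d)/2$, so that $s^2-s'^2=d\cdot(a/d)=a$. We need $d\neq0$ and $d^2\ne\pm a$, which excludes at most 4 of the $q-1\ge6$ nonzero values of $d$. So $CC^{-1}$ contains the upper unitriangular group $U^+$. Being closed under conjugation, it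 contains the lower unitriangular group $U^-$, which is conjugate to $U^+$ by $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. We shall see in Lemma 5(ii) that $SL_2(q)=U^+U^-U^+U^-$. So $SL_2(q)=(CC^{-1})^4$, and Step 1 works with $c=4$ for all $n$.

*Steps 2 and 3 survive* word for word: they use only that $\mathcal I$ is an ideal and Step 1.

*Step 4 stops.* An element of $G_A$ has no finite list of fibres any more: its coordinates lie in different groups of growing size, and there is no finite set of "constant" elements to peel off. No rearrangement of the argument can repair this for this sequence, since $\prod\mathrm{PSL}_2(p_n)$ fails the Bergman property. So something must be used that $\mathrm{Alt}(n)$ for large $n$ and $\mathrm{PSL}_r(q)$ for large $r$ have and $\mathrm{PSL}_2(q)$ lacks.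

What they have is room. Step 1 split the *index set* into infinitely many disjoint pieces, which commute with one another. When the degrees grow, we can instead split *each coordinate* into more and more commuting pieces: permutations of disjoint blocks, or matrices acting on disjoint sets of basis vectors. The diagonal argument then selects one $i$ and controls the $i$-th pieces of all coordinates simultaneously, so no bad set of coordinates is left to be handled by an ultrafilter-like argument.

**Lemma 3 (fragmentation).** Let $G=\prod_{k\in K}S_k$ be a product of groups with an admissible chain $(V_n)$. Let $H_{k,i}\le S_k$ ($i\in\omega$) satisfy $[H_{k,i},H_{k,j}]=1$ for $i\ne j$, and for each $k$ let $H_{k,i}=1$ for all but finitely many $i$. Put $H_i=\prod_kH_{k,i}$. Then there is $i$ such that for each $x\in H_i$ the set $\{hxh^{-1}:h\in H_i\}$ is bounded.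

*Proof.* **Step 1. To find $i$ such that conjugation by any $h\in H_i$ is imitated on $H_i$ by some $v\in V_i$:** for every $h\in H_i$ there is $v\in V_i$ with $hxh^{-1}=vxv^{-1}$ for all $x\in H_i$. Suppose no $i$ has this property, and for each $i$ pick $h^{(i)}\in H_i$ for which no such $v\in V_i$ exists. In each coordinate only finitely many $h^{(i)}$ are nontrivial, and they commute, so $g=\prod_ih^{(i)}$ makes sense coordinatewise. For $x\in H_i$ all factors $h^{(j)}$ with $j\ne i$ commute with $x$ and with $h^{(i)}$, so $gxg^{-1}=h^{(i)}x(h^{(i)})^{-1}$ for every $i$ and every $x\in H_i$. But $g\in V_i$ for some $i$, and then $v=g$ contradicts the choice of $h^{(i)}$.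

**Step 2. To read off the bound.** For this $i$ and $x\in H_i\cap V_m$, each $hxh^{-1}$ equals some $vxv^{-1}$ with $v\in V_i$, which lies in $V_{\max(i,m)+2}$. $\square$

We have no control over which $i$ comes out. So we choose, in a coordinate of degree $n$, blocks of size $\lfloor n/2^{i+1}\rfloor$ for $i=0,1,2,\dots$. They fit, since $\sum_i2^{-i-1}=1$, and whichever $i$ is selected, the $i$-th block occupies a proportion of about $2^{-i-1}$ of the coordinate, *independently of the coordinate*. For example, $n=40$ gives blocks of sizes $20,10,5,2,1$ and then empty ones. Coordinates of degree too small for the selected $i$ will have finitely many isomorphism types and fall under Corollary 2. (For $\mathrm{PSL}_2(p_n)$ the blocks would have size at most 1 and the method gives nothing.)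

What remains is algebra: conjugates of fixed elements $x$ must fill the block, and conjugates of the block must fill the coordinate, both with a number of factors depending only on $i$.

## 5. Alternating groups

**Proposition 4.** $G=\prod_{k\in K}\mathrm{Alt}(n_k)$ ($n_k\ge5$) has the Bergman property.

*Proof.* Fix an admissible chain.

**Step 1. To bound one block in every large coordinate.** In $X_k=\{1,\dots,n_k\}$ choose disjoint $B_{k,i}$ ($i\in\omega$) with $|B_{k,i}|=\lfloor n_k/2^{i+1}\rfloor$. The groups $H_{k,i}=\mathrm{Alt}(B_{k,i})$ satisfy the hypotheses of Lemma 3; let $i$ be as given there. Let $K_i=\{k:n_k\ge2^{i+5}\}$. For $k\in K_i$ put $m_k=|B_{k,i}|$. Then $m_k\ge16$ and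
$$n_k<2^{i+1}(m_k+1)\le2^{i+2}m_k.\tag{1}$$
Let $\ell_k$ be the odd element of $\{m_k-3,m_k-2\}$. Since $m_k\ge12$, $\ell_k\ge m_k-3\ge3m_k/4\ge\lfloor 3m_k/4\rfloor$. As $\ell_k$ is odd, $\ell_k$-cycles are even. An $\ell_k$-cycle of $B_{k,i}$ has at least two fixed points and commutes with the transposition of two of them, so a conjugating permutation can be made even. Thus all $\ell_k$-cycles are conjugate in $\mathrm{Alt}(B_{k,i})$. Let $x\in H_i$ be an $\ell_k$-cycle in each coordinate $k\in K_i$ and $1$ elsewhere. By Lemma 3 the set $\{hxh^{-1}:h\in H_i\}$, which is the product over $K_i$ of the sets of all $\ell_k$-cycles of $B_{k,i}$, is bounded. By Bertram's theorem its square is $\prod_{k\in K_i}\mathrm{Alt}(B_{k,i})$, which is therefore bounded.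

**Step 2. To enlarge a set a little by one more conjugate.** *Claim: let $Y,Z$ be finite sets, $A=Z\setminus Y$, $a=|A|$ and $|Y\cap Z|\ge a+2$. Then $\mathrm{Alt}(Y\cup Z)=\mathrm{Alt}(Y)\,\mathrm{Alt}(Z)\,\mathrm{Alt}(Y)$.* Let $\sigma\in\mathrm{Alt}(Y\cup Z)$.

Since $|\sigma(A)\cap Y|\le a\le|Y\cap Z|$, there is $\alpha\in\mathrm{Sym}(Y)$ mapping $\sigma(A)\cap Y$ into $Y\cap Z$. As $|Y|\ge a+2$, the set $Y\setminus\sigma(A)$ has at least two points, and by first applying a transposition of two of them we can make $\alpha$ even. The points of $\sigma(A)\setminus Y$ lie in $Z$ and are fixed by $\alpha$. So $\alpha\sigma(A)\subseteq Z$.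

Hence there is $\beta\in\mathrm{Sym}(Z)$ with $\beta\alpha\sigma|_A=\mathrm{id}$. Since $Z\setminus A=Y\cap Z$ has at least two points, we can make $\beta$ even by applying afterwards a transposition of two of these; this does not change $\beta\alpha\sigma|_A$. Now $\beta\alpha\sigma$ is even and fixes $A=(Y\cup Z)\setminus Y$ pointwise, so it lies in $\mathrm{Alt}(Y)$, and $\sigma\in\alpha^{-1}\beta^{-1}\mathrm{Alt}(Y)$. This proves the claim.

**Step 3. To write $\mathrm{Alt}(n_k)$ as a product of a number of conjugates of the block depending only on $i$.** Fix $k\in K_i$; write $n=n_k$, $m=m_k$. Start with $Y_0=B_{k,i}$. While $Y_j\ne X_k$, choose $Z\subseteq X_k$ with $|Z|=m$ and $|Z\setminus Y_j|=\min(\lfloor m/3\rfloor,|X_k\setminus Y_j|)$, which is possible as $|Y_j|\ge m$, and put $Y_{j+1}=Y_j\cup Z$. The claim applies, because $m-\lfloor m/3\rfloor\ge\lfloor m/3\rfloor+2$. Every step except possibly the last adds $\lfloor m/3\rfloor\ge m/4$ points (as $m\ge8$), and $n\le2^{i+2}m$ by (1). So at most $J=2^{i+4}+1$ steps are needed.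

Every $m$-subset of $X_k$ is the image of $B_{k,i}$ under an element of $\mathrm{Alt}(X_k)$, since $m\le n-2$ leaves two points outside $B_{k,i}$ whose transposition can be used to correct the sign. So each $\mathrm{Alt}(Z)$ is a conjugate of $\mathrm{Alt}(B_{k,i})$ in $\mathrm{Alt}(n_k)$. If $\mathrm{Alt}(Y_j)$ is a product of $f$ such conjugates, then $\mathrm{Alt}(Y_{j+1})$ is a product of $2f+1$. Starting from $f=1$ we get at most $2^{J+1}-1=:N$ conjugates, and exactly $N$ after appending further conjugates, each of which contains $1$. Here $N$ depends only on $i$.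

**Step 4. To conclude.** By collecting, $G_{K_i}$ is bounded. The coordinates $k\in K\setminus K_i$ have $n_k<2^{i+5}$, so $G_{K\setminus K_i}$ is bounded by Corollary 2. So $G=G_{K_i}G_{K\setminus K_i}$ is bounded. $\square$

## 6. Unitriangular matrices, with constants that ignore rank and field

For matrix groups, the analogue of "conjugates of one element fill the block" has to be independent of the field. The danger is already visible on the superdiagonal. There are $m-1$ independent field elements there, and they have to be produced simultaneously from conjugates of a *bounded* number of fixed matrices. Everything above the superdiagonal turns out to be a single commutator. The superdiagonal is handled by arranging half of its entries as the diagonal of a $t\times t$ matrix $A$ on which $SL_t(F)$ acts by multiplication, together with the remark that a diagonal matrix, of any determinant, is a sum of two differences of determinant-one matrices.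

$U_r^+(F)$ and $U_r^-(F)$ denote the upper and lower unitriangular groups. The *superdiagonal* of an upper triangular matrix consists of its entries at $(j,j+1)$. On $U_m^+$, superdiagonals add under multiplication; in particular conjugation in $U_m^+$ preserves them.

**Lemma 5.** Let $F$ be a finite field.

(i) If $N\in U_m^+(F)$ has zero superdiagonal, then $N=[g,J]$ with $g\in U_m^+(F)$, where $J=I+\sum_jE_{j,j+1}$.

(ii) If $t\ge2$, every diagonal $D\in M_t(F)$ equals $(A_1-A_1')+(A_2-A_2')$, where each of $A_1,A_1',A_2,A_2'$ is block diagonal with blocks in $SL_2(F)$ or equal to $(1)$. Such block-diagonal matrices lie in $U_t^+U_t^-U_t^+U_t^-$.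

(iii) If $m\ge5$, there are $y_1,y_2\in U_m^+(F)$ such that every $N\in U_m^+(F)$ is a product of 10 elements, each an $SL_m(F)$-conjugate of $J^{\pm1}$, $y_1^{\pm1}$ or $y_2^{\pm1}$, in a fixed pattern independent of $N$, $m$ and $F$.

(Check of (i) for $m=3$: for unitriangular $3\times3$ matrices, $[x,y]=I+(x_{12}y_{23}-y_{12}x_{23})E_{13}$. With $x=I+aE_{12}$ and $y=J$ this is $I+aE_{13}$.)

*Proof.* **(i), by counting a conjugacy class.** Let $|F|=q$. Since $J-I$ is a single nilpotent Jordan block, the centralizer of $J$ in $M_m(F)$ is $F[J]$, the polynomials of degree less than $m$ in $J-I$. Those that are unitriangular have constant term $1$, so $|C_{U_m^+}(J)|=q^{m-1}$. The $U_m^+$-class of $J$ therefore has $q^{m(m-1)/2-(m-1)}$ elements. It is contained in the set of unitriangular matrices with superdiagonal $(1,\dots,1)$, which has the same number of elements. So it equals that set. The matrix $NJ$ belongs to it, so $NJ=gJg^{-1}$ with $g\in U_m^+$, that is, $N=[g,J]$.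

**(ii), by a $2\times2$ identity.** We have
$$\begin{pmatrix}a&0\\0&b\end{pmatrix}=\begin{pmatrix}a&1\\-1&0\end{pmatrix}-\begin{pmatrix}0&1\\-1&-b\end{pmatrix},$$
and both matrices on the right have determinant $1$. Also $(0)=(1)-(1)$. If $t$ is even, pair consecutive coordinates to get $D=A_1-A_1'$, and take $A_2=A_2'=I$. If $t$ is odd, then $t\ge3$; write $D=\mathrm{diag}(d_1,\dots,d_{t-1},0)+\mathrm{diag}(0,\dots,0,d_t)$. In the first summand pair $(1,2),\dots,(t-2,t-1)$ and use $(1)-(1)$ in the last position. In the second use the pair $(t-1,t)$ and $(1)-(1)$ elsewhere.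

For the last statement let $ad-bc=1$. If $c\ne0$, then
$$\begin{pmatrix}a&b\\c&d\end{pmatrix}=\begin{pmatrix}1&(a-1)/c\\0&1\end{pmatrix}\begin{pmatrix}1&0\\c&1\end{pmatrix}\begin{pmatrix}1&(d-1)/c\\0&1\end{pmatrix}:$$
the entries $a,c,d$ are checked at once, and the fourth is then forced by the determinant. If $c=0$, then $d\ne0$, and multiplying on the right by $\begin{pmatrix}1&0\\1&1\end{pmatrix}$ makes the lower left entry equal to $d\ne0$. So $SL_2(F)=U^+U^-U^+U^-$. Apply this in each block.

**(iii), by treating odd and even positions of the superdiagonal separately.** Let $t=\lfloor m/2\rfloor\ge2$, and for $A\in M_t(F)$ put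
$$u_1(A)=I+\sum_{j,l=1}^tA_{jl}E_{2j-1,2l}.$$
Rows are odd and columns even, so products of two of the matrix units occurring here vanish, and $u_1(A)u_1(B)=u_1(A+B)$. Let $y_1=u_1(I)\in U_m^+$. For $A\in SL_t(F)$ let $\hat A\in SL_m(F)$ act as $A$ on $\langle e_1,e_3,\dots,e_{2t-1}\rangle$ and fix the other basis vectors. Then $\hat Ay_1\hat A^{-1}=u_1(A)$. Indeed $\nu=y_1-I$ maps $e_{2l}\mapsto e_{2l-1}$ ($l\le t$) and kills the other basis vectors. So $\hat A\nu\hat A^{-1}$ maps $e_{2l}\mapsto\hat Ae_{2l-1}=\sum_jA_{jl}e_{2j-1}$ and kills the others.

Similarly let $t'=\lfloor(m-1)/2\rfloor$, which is at least $2$ because $m\ge5$, and put $u_2(A)=I+\sum_{j,l=1}^{t'}A_{jl}E_{2j,2l+1}$ for $A\in M_{t'}(F)$. Again $u_2$ is additive. With $y_2=u_2(I)\in U_m^+$, the matrix $u_2(A)$ for $A\in SL_{t'}(F)$ is the conjugate of $y_2$ by the matrix acting as $A$ on $\langle e_2,e_4,\dots,e_{2t'}\rangle$ and fixing the other basis vectors.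

Given $N\in U_m^+$, let $D$ and $D'$ be the diagonal matrices formed by its superdiagonal entries at positions $(2j-1,2j)$, $1\le j\le t$, and $(2j,2j+1)$, $1\le j\le t'$. These are all the superdiagonal positions. Since superdiagonals add, $N=N'u_1(D)u_2(D')$ with $N'$ of zero superdiagonal. By (i), $N'=(gJg^{-1})J^{-1}$: two factors. By (ii) and additivity, $u_1(D)=u_1(A_1)u_1(A_1')^{-1}u_1(A_2)u_1(A_2')^{-1}$ with all four matrices in $SL_t(F)$: four factors, conjugates of $y_1,y_1^{-1},y_1,y_1^{-1}$. Likewise for $u_2(D')$ and $y_2$. In total $2+4+4=10$ factors. $\square$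

**Proposition 6.** Let $G=\prod_{k\in K}S_k$ be a product of groups with an admissible chain. Let $F_k$ be finite fields, $r_k\ge2$, and $\varphi_k:SL_{r_k}(F_k)\to S_k$ homomorphisms. Then there is $i$ such that, with $K_i=\{k:r_k\ge2^{i+4}\}$, the sets
$$\prod_{k\in K_i}\varphi_k(U_{r_k}^+(F_k))\quad\text{and}\quad\prod_{k\in K_i}\varphi_k(U_{r_k}^-(F_k))$$
are bounded.

*Proof.* **Step 1. To bound the unitriangular group of one block.** Choose disjoint $B_{k,i}\subseteq\{1,\dots,r_k\}$ with $|B_{k,i}|=\lfloor r_k/2^{i+1}\rfloor$. For $B\subseteq\{1,\dots,r_k\}$ let $SL(B)$ be the copy of $SL_{|B|}(F_k)$ acting on $\langle e_b:b\in B\rangle$ and fixing the other $e_j$, and let $U(B)=\{g\in U_{r_k}^+:g-I\text{ is supported on }B\times B\}$. The groups $H_{k,i}=\varphi_k(SL(B_{k,i}))$ commute for different $i$ and are trivial when $|B_{k,i}|\le1$. Apply Lemma 3 and fix the resulting $i$.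

For $k\in K_i$ let $m_k=|B_{k,i}|$. Then $m_k\ge8$ and $r_k<2^{i+1}(m_k+1)\le2^{i+2}m_k$. Identify $SL(B_{k,i})$ with $SL_{m_k}(F_k)$ by the increasing enumeration of $B_{k,i}$, so that $U(B_{k,i})$ becomes $U_{m_k}^+$. Apply Lemma 3 to the three elements of $H_i$ whose coordinates at $k\in K_i$ are the images of $J,y_1,y_2$ from Lemma 5(iii) and which are trivial elsewhere. Their $H_i$-conjugates and the inverses of these form bounded sets. By Lemma 5(iii), collecting gives that $\prod_{k\in K_i}\varphi_k(U(B_{k,i}))$ is bounded.

**Step 2. To prepare enough conjugates of the block.** Fix $k\in K_i$; write $r=r_k$, $m=m_k$, $t=\lfloor m/2\rfloor\ge m/3$. Then $r/t\le3\cdot2^{i+2}$. So with $s=3\cdot2^{i+2}+1$ we can write $\{1,\dots,r\}$ as a union of $s$ consecutive disjoint (possibly empty) intervals $D_1<\dots<D_s$ of size at most $t$. For $a<b$ choose $T_{ab}\supseteq D_a\cup D_b$ with $|T_{ab}|=m$. Let $w$ be the matrix of a permutation extending the increasing bijection $B_{k,i}\to T_{ab}$. If $\det w=-1$, negate the image of one $e_j$ with $j\notin B_{k,i}$, which exists because $m\le r/2<r$. Then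 $w\in SL_r(F_k)$. Conjugation by $w$ carries matrices supported on $B_{k,i}\times B_{k,i}$ to matrices supported on $T_{ab}\times T_{ab}$, relabelled monotonically, so $wU(B_{k,i})w^{-1}=U(T_{ab})$.

**Step 3. To factor $U_r^+$ into boundedly many such conjugates.** Let $g\in U_r^+$. Write $g=dv$ with $d\in\prod_aU(D_a)$ the block-diagonal part of $g$ and $v=I+\sum_{a<b}v_{ab}$ block unitriangular, $v_{ab}$ being its part in $D_a\times D_b$. For $b\ge2$ put $c_b=I+\sum_{a<b}v_{ab}$ (sum over $a$ only). Then
$$c_b=\prod_{a<b}(I+v_{ab}),\qquad v=c_sc_{s-1}\cdots c_2.$$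
For the first equation: $v_{ab}v_{a'b}=0$, because $a'<b$, so the columns of $v_{ab}$ and the rows of $v_{a'b}$ are in different intervals. For the second: a nonzero product of two or more terms in the expansion would contain consecutive factors $v_{ab}v_{a'b'}$ with $b>b'$, and nonvanishing requires $a'=b$; but $a'<b'<b$. Each $I+v_{ab}$ lies in $U(T_{ab})$, and each $U(D_a)$ lies in some $U(T_{a'b'})$ with $a\in\{a',b'\}$. So $U_r^+$ is contained in a product of $s+\binom s2$ conjugates of $U(B_{k,i})$ by elements of $SL_r(F_k)$. Their number and the order of the factors depend only on $i$. By collecting, $\prod_{K_i}\varphi_k(U_{r_k}^+)$ is bounded.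

**Step 4. To pass to lower triangular matrices.** $U_r^-$ is the conjugate of $U_r^+$ by an antidiagonal matrix with entries $\pm1$ and determinant $1$. Collecting the images of these matrices into one element, we see that $\prod_{K_i}\varphi_k(U_{r_k}^-)$ is bounded too. $\square$

For the groups $\mathrm{PSL}_r(q)$ we now control a Sylow $p$-subgroup, and the Liebeck–Pyber theorem will give the rest. For the other classical groups the Sylow $p$-subgroup is larger than $U_r^+$, and we need one more round of the same trick.

## 7. Sylow subgroups of isometry groups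

Let $F$ be a finite field of characteristic $p$, and let $V$ be one of the following.

* **Sp**: $F=\mathbb F_q$, $\beta$ a nondegenerate alternating form.
* **U**: $F=\mathbb F_{q^2}$, $\bar a=a^q$, $\beta$ a nondegenerate hermitian form, linear in the first variable.
* **O**: $F=\mathbb F_q$, $\theta$ a quadratic form with nondegenerate polar form $\beta(x,y)=\theta(x+y)-\theta(x)-\theta(y)$.

Let $\mathrm{Isom}(V)$ be the isometry group and $\Gamma=\mathrm{Isom}(V)'$ its commutator subgroup. Let $V=E\oplus V_0\oplus E'$ be a Witt decomposition: $E=\langle e_1,\dots,e_r\rangle$ and $E'=\langle f_1,\dots,f_r\rangle$ are totally singular with $\beta(e_i,f_j)=\delta_{ij}$, and $V_0=(E\oplus E')^\perp$ is anisotropic. Let $d_0=\dim V_0$. Then $d_0=0$ (Sp), $d_0\le1$ (U), $d_0\le2$ (O). Moreover $\beta|_{V_0}$ is nondegenerate and $E^\perp=E\oplus V_0$. Throughout we assume $r\ge4$, so $\dim V\ge8$.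

*Standard facts.* $\Gamma$ is $Sp(V)$, $SU(V)$, $\Omega(V)$ respectively, and $\Gamma/Z(\Gamma)$ is simple. These simple groups are $\mathrm{PSp}_{2r}(q)$, $\mathrm{PSU}_{2r}(q)$, $\mathrm{PSU}_{2r+1}(q)$, $\mathrm P\Omega^+_{2r}(q)$, $\mathrm P\Omega_{2r+1}(q)$ ($q$ odd) and $\mathrm P\Omega^-_{2r+2}(q)$. The order of $Z(\Gamma)$ is prime to $p$, and the $p$-part of $|\Gamma|$ is, in this order,
$$q^{r^2},\quad q^{r(2r-1)},\quad q^{r(2r+1)},\quad q^{r(r-1)},\quad q^{r^2},\quad q^{r(r+1)}.\tag{2}$$

**The copy of $SL_r(F)$.** For a matrix $A$ let $A^*=\bar A^T$ (U) and $A^*=A^T$ (Sp, O). For $A\in SL_r(F)$ let $\varphi(A)$ act as $A$ on $E$, as $(A^*)^{-1}$ on $E'$, and trivially on $V_0$. If $B=(A^*)^{-1}$, then $\beta(Ae_i,Bf_j)=\sum_kA_{ki}\bar B_{kj}=(A^T\bar B)_{ij}=\delta_{ij}$ (with no bar in cases Sp, O), so $\varphi(A)\in\mathrm{Isom}(V)$. As $SL_r(F)$ is perfect, $\varphi(SL_r(F))\le\Gamma$.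

**The group $Q$.** Let $Q$ consist of the isometries acting trivially on $E$, on $E^\perp/E$ and on $V/E^\perp$. As $\varphi(SL_r(F))$ preserves $E$ and $E^\perp$, it normalizes $Q$. For $g\in Q$ define $T_g:V_0\to E$ by $T_gv=gv-v$. Then
$$T_{gg'}=T_g+T_{g'},\qquad T_{\varphi(A)g\varphi(A)^{-1}}=AT_g.\tag{3}$$
Indeed $gg'v=g(v+T_{g'}v)=v+T_gv+T_{g'}v$, and $\varphi(A)g\varphi(A)^{-1}v=\varphi(A)(v+T_gv)=v+AT_gv$. Let $Z=\{g\in Q:T_g=0\}$, the kernel of the homomorphism $g\mapsto T_g$.

*A small illustration* (with $r=1$, smaller than we allow later): case O, $q$ odd, $V_0=\langle v\rangle$, $\theta(xe+yv+zf)=xz+\kappa y^2$ with $\kappa\neq0$. For $\tau\in F$ the map $e\mapsto e$, $v\mapsto v+\tau e$, $f\mapsto f-\frac{\tau}{2\kappa}v-\frac{\tau^2}{4\kappa}e$ is in $Q$: $\theta$ of the image of $f$ is $-\frac{\tau^2}{4\kappa}+\kappa\frac{\tau^2}{4\kappa^2}=0$, and $\beta$ of the images of $v$ and $f$ is $-\frac{\tau}{2\kappa}\cdot2\kappa+\tau=0$. Here $T_g v=\tau e$.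

**Description of $Z$ by matrices.** Let $g\in Z$ and $f\in E'$. For $v\in V_0$, $\beta(v,gf)=\beta(gv,gf)=\beta(v,f)=0$. So the $V_0$-component of $gf-f\in E\oplus V_0$ is orthogonal to $V_0$, hence $0$. Thus $gf_j=f_j+\sum_iX_{ij}e_i$; write $g=z(X)$. Such a map, being the identity on $E\oplus V_0$, is an isometry if and only if the images of the $f_j$ span a totally singular space. Now $\beta(gf_j,gf_l)$ equals $X_{lj}-X_{jl}$ (Sp), $X_{lj}+\overline{X_{jl}}$ (U), $X_{lj}+X_{jl}$ (O), and in case O also $\theta(gf_j)=X_{jj}$. So the condition is $X^T=X$ (Sp), $X^*=-X$ (U), $X$ *alternating*, that is, skew-symmetric with zero diagonal (O), and all such $X$ occur. Clearly $z(X)z(Y)=z(X+Y)$. Also $\varphi(A)z(X)\varphi(A)^{-1}=z(AXA^*)$: for $f\in E'$, written as a coordinate column, $\varphi(A)^{-1}f=A^*f$; then $z(X)$ adds the element of $E$ with coordinates $XA^*f$; applying $\varphi(A)$ gives $f$ plus the element with coordinates $AXA^*f$.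

In case U fix $\lambda\in F^\times$ with $\bar\lambda=-\lambda$ (a nonzero element of trace $0$ over $\mathbb F_q$) and put $\zeta(X)=z(\lambda X)$ for $X^*=X$. In cases Sp and O put $\zeta=z$. Let $\mathcal X$ be the additive group of symmetric (Sp), hermitian (U) or alternating (O) $r\times r$ matrices. Then $\zeta:\mathcal X\to Z$ is an isomorphism and
$$\zeta(AXA^*)=\varphi(A)\zeta(X)\varphi(A)^{-1}\qquad(A\in SL_r(F),\ X\in\mathcal X).\tag{4}$$

**$g\mapsto T_g$ maps $Q$ onto $\mathrm{Hom}(V_0,E)$.** This is trivial if $V_0=0$, so let $V_0\ne0$; we are in case U or O. Let $T\in\mathrm{Hom}(V_0,E)$. Define the linear map $T':E'\to V_0$ by $\beta(v,T'f)=-\beta(Tv,f)$ for all $v\in V_0$. Let $g$ be given by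
$$e\mapsto e,\qquad v\mapsto v+Tv,\qquad f\mapsto f+T'f+Rf,$$
where the linear map $R:E'\to E$ is defined by $\beta(Rf,f')=b(f,f')$, with $b$ as follows.

* (U) $b$ is sesquilinear with $b(f,f')+\overline{b(f',f)}=-\beta(T'f,T'f')$. To get it, put $h(f,f')=\beta(T'f,T'f')$, a hermitian form on $E'$; let $b(f_j,f_l)=-h(f_j,f_l)$ for $j<l$, $b(f_j,f_l)=0$ for $j>l$, and choose $b(f_j,f_j)$ of trace $-h(f_j,f_j)\in\mathbb F_q$, which is possible because the trace $\mathbb F_{q^2}\to\mathbb F_q$ is onto.
* (O) $b$ is bilinear with $b(f,f)=-\theta(T'f)$ for all $f$. It exists because every quadratic form is $b(f,f)$ for an upper triangular $b$.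

We check that $g$ is an isometry. We have $\beta(ge,gv)=\beta(e,v+Tv)=0$, $\beta(ge,gf)=\beta(e,f)$, and $\beta(gv,gf)=\beta(v,T'f)+\beta(Tv,f)=0$. The form is preserved on $E$ and on $V_0$; in case O, $\theta(v+Tv)=\theta(v)+\theta(Tv)+\beta(v,Tv)=\theta(v)$. On $E'$, in case U,
$$\beta(gf,gf')=\beta(T'f,T'f')+\beta(Rf,f')+\beta(f,Rf')=\beta(T'f,T'f')+b(f,f')+\overline{b(f',f)}=0,$$
and in case O, $\theta(gf)=\theta(T'f)+\beta(f,Rf)=\theta(T'f)+b(f,f)=0$. So $g$ preserves the form on each of the three summands and all values of $\beta$ between different summands, and hence is an isometry. Clearly $g\in Q$ and $T_g=T$.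

The next lemma is for $\mathcal X$ what the superdiagonal argument was for $U_m^+$. Conjugation acts on $\mathcal X$ by $X\mapsto AXA^*$ according to (4). Every matrix in $\mathcal X$ has to be built from boundedly many differences $AX_lA^*-A'X_lA'^*$ with *fixed* $X_l$, where $A,A'$ are short products of unitriangular matrices.

**Lemma 7.** There is an absolute constant $c$ such that for every $V$ as above there are $X_1,\dots,X_c\in\mathcal X$ (depending only on $V$ and the chosen bases and $\lambda$) such that every $X\in\mathcal X$ can be written
$$X=\sum_{l=1}^c\bigl(A_lX_lA_l^*-A_l'X_lA_l'^*\bigr),\qquad A_l,A_l'\in(U_r^+U_r^-)^2 .$$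

*Proof.* **Step 1. To reduce to even size.** If $r$ is even, let $T=\{1,\dots,r\}$. If $r$ is odd, let $T_a=\{1,\dots,r\}\setminus\{a\}$ for $a=1,2,3$. For all $i,j$ some $a\in\{1,2,3\}$ differs from $i$ and $j$; assigning each pair of positions $(i,j),(j,i)$ to one such $a$, we write $X\in\mathcal X$ as $X^{(1)}+X^{(2)}+X^{(3)}$ with $X^{(a)}\in\mathcal X$ supported on $T_a\times T_a$. So it suffices to treat $X$ supported on $T\times T$ with $|T|=2t$, $t=\lfloor r/2\rfloor\ge2$, for at most three sets $T$. We write matrices on $T$ in $2\times2$ block form, the first $t$ indices of $T$ preceding the last $t$. Transforming matrices are extended by the identity off $T$, so upper (lower) unitriangular matrices on $T$ give elements of $U_r^+$ ($U_r^-$); elements of $\mathcal X$ are extended by $0$. For $M\in M_t(F)$ put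
$$A_M=\begin{pmatrix}I&M\\0&I\end{pmatrix}\in U^+,\qquad B_M=\begin{pmatrix}I&0\\M&I\end{pmatrix}\in U^-.$$
Call $AX_0A^*-A'X_0A'^*$ with $A,A'\in(U_r^+U_r^-)^2$ a *term on $X_0$*.

**Step 2. Cases Sp and U: to fill the two corners, up to their diagonals.** Let
$$\Pi=\begin{pmatrix}0&I\\I&0\end{pmatrix},\qquad R=\begin{pmatrix}0&0\\0&I\end{pmatrix},\qquad R'=\begin{pmatrix}I&0\\0&0\end{pmatrix}.$$
Multiplying out,
$$A_M\Pi A_M^*-\Pi=\begin{pmatrix}M+M^*&0\\0&0\end{pmatrix},\qquad B_M\Pi B_M^*-\Pi=\begin{pmatrix}0&0\\0&M+M^*\end{pmatrix}.$$
With $M$ strictly upper triangular, one term on $\Pi$ gives any element of $\mathcal X$ with zero diagonal supported in one of the corners. In case Sp with $p=2$ the matrix $M+M^T$ always has zero diagonal, so these terms cannot give the diagonals; hence Step 4.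

**Step 3. To fill the off-diagonal blocks.** For $A\in SL_t(F)$,
$$\mathrm{diag}(A,I)\,\Pi\,\mathrm{diag}(A,I)^*=\begin{pmatrix}0&A\\A^*&0\end{pmatrix}.$$
Any $Y\in M_t(F)$ is $((I+N_+)-I)+((I+N_-)-I)+D$ with $N_+,N_-$ strictly upper, respectively lower, triangular and $D$ diagonal. By Lemma 5(ii), $D$ is a sum of two differences of elements of $(U_t^+U_t^-)^2$. So $Y$ is a sum of 4 differences $A-A'$ with $A,A'\in(U_t^+U_t^-)^2$, and $\begin{pmatrix}0&Y\\Y^*&0\end{pmatrix}$ is a sum of 4 terms on $\Pi$.

**Step 4. To fill the diagonals of the corners.** Multiplying out,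
$$A_MRA_M^*-R=\begin{pmatrix}MM^*&M\\M^*&0\end{pmatrix},\qquad B_MR'B_M^*-R'=\begin{pmatrix}0&M^*\\M&MM^*\end{pmatrix}.$$
Add the matrix of Step 3 with $Y=-M$, respectively $Y=-M^*$. So $\begin{pmatrix}MM^*&0\\0&0\end{pmatrix}$ is a sum of one term on $R$ and 4 terms on $\Pi$, and $\begin{pmatrix}0&0\\0&MM^*\end{pmatrix}$ is a sum of one term on $R'$ and 4 terms on $\Pi$. Take $M$ diagonal. In case U the entries of $MM^*$ are norms, and the norm $\mathbb F_{q^2}\to\mathbb F_q$ is onto. In case Sp they are squares, and every element of $\mathbb F_q$ is a sum of two squares. So every diagonal matrix with entries in $\mathbb F_q$, placed in one corner, is a sum of at most 10 terms. Diagonal entries of hermitian matrices lie in $\mathbb F_q$, so this is all we need.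

Together, an $X\in\mathcal X$ supported on $T\times T$ is a sum of at most $11+11+4=26$ terms: $22$ on $\Pi$, $2$ on $R$ and $2$ on $R'$, some of which may be trivial.

**Step 5. Case O.** Now let $\Pi=\begin{pmatrix}0&I\\-I&0\end{pmatrix}$, which is alternating. Then
$$A_M\Pi A_M^T-\Pi=\begin{pmatrix}M^T-M&0\\0&0\end{pmatrix},\qquad B_M\Pi B_M^T-\Pi=\begin{pmatrix}0&0\\0&M-M^T\end{pmatrix},$$
and with $M$ strictly triangular these give all alternating matrices in the corners. Further, $\mathrm{diag}(A,I)\Pi\,\mathrm{diag}(A,I)^T=\begin{pmatrix}0&A\\-A^T&0\end{pmatrix}$ gives $\begin{pmatrix}0&Y\\-Y^T&0\end{pmatrix}$ as a sum of 4 terms on $\Pi$, as in Step 3. In total 6 terms.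

**Step 6. To make the number of terms uniform.** In all cases there are at most three sets $T$ and at most 26 terms for each, on matrices $X_0$ in a pattern independent of $X$. Padding with trivial terms ($A_l=A_l'=I$), we obtain the lemma with $c=78$. $\square$

**Lemma 8.** $Q\le\Gamma$, and $P:=\varphi(U_r^+)Q$ is a Sylow $p$-subgroup of $\Gamma$. Moreover, let $v_1,\dots,v_{d_0}$ be a basis of $V_0$ and let $y_j,y_j'\in Q$ satisfy $T_{y_j}v_j=e_r$, $T_{y_j'}v_j=e_1$, $T_{y_j}v_l=T_{y_j'}v_l=0$ ($l\ne j$). Then every $g\in Q$ has the form
$$g=\prod_{j=1}^{d_0}[\varphi(A_j),y_j][\varphi(A_j'),y_j']\cdot z,\qquad A_j\in U_r^+,\ A_j'\in U_r^-,\ z\in Z.$$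

*Proof.* The elements $y_j,y_j'$ exist, because $g\mapsto T_g$ is onto.

**Step 1. To match $T_g$ by commutators.** By (3), $T_{[\varphi(A),y]}=AT_y-T_y=(A-1)T_y$. As $A$ ranges over $U_r^+$, $(A-1)e_r$ ranges over $\langle e_1,\dots,e_{r-1}\rangle$; as $A'$ ranges over $U_r^-$, $(A'-1)e_1$ ranges over $\langle e_2,\dots,e_r\rangle$. The two spaces add up to $E$. The product of commutators in the statement has $T$-map sending $v_j$ to $(A_j-1)e_r+(A_j'-1)e_1$. So it can be chosen with the same $T$ as $g$, and then it differs from $g$ by a right factor in $Z$.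

**Step 2. To see that $Q\le\Gamma$.** By Lemma 7 and (4), each element of $Z$ is a product of elements $ab^{-1}$ with $a,b$ conjugate in $\mathrm{Isom}(V)$, namely $a=\varphi(A_l)\zeta(X_l)\varphi(A_l)^{-1}$ and $b=\varphi(A_l')\zeta(X_l)\varphi(A_l')^{-1}$. If $a=hbh^{-1}$ then $ab^{-1}=[h,b]$. So $Z\le\Gamma$, and by Step 1 $Q\le\Gamma$.

**Step 3. To compare orders.** $\varphi(U_r^+)\le\Gamma$ normalizes $Q$ and meets it trivially, since $Q$ acts trivially on $E$. So $P$ is a subgroup of $\Gamma$ and $|P|=|U_r^+|\cdot|\mathcal X|\cdot|F|^{rd_0}$. In the order of (2) this equals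
$$q^{\frac{r(r-1)}2+\frac{r(r+1)}2},\quad q^{r(r-1)+r^2},\quad q^{r(r-1)+r^2+2r},\quad q^{r(r-1)},\quad q^{r(r-1)+r},\quad q^{r(r-1)+2r}.$$
(In case U, $|F|=q^2$, so $|U_r^+|=q^{r(r-1)}$, and $|\mathcal X|=q^r\cdot q^{r(r-1)}=q^{r^2}$; in case O, $|\mathcal X|=q^{r(r-1)/2}$.) These are the $p$-parts in (2). $\square$

## 8. Products of classical groups, and the proof of Theorem A

**Proposition 9.** Let $S_k$ ($k\in K$) be simple groups, each in one of the families $\mathrm{PSL}$, $\mathrm{PSp}$, $\mathrm{PSU}$, $\mathrm P\Omega$, and suppose that for each Lie type $L$ only finitely many $L(q)$ occur. Then $G=\prod_KS_k$ has the Bergman property.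

*Proof.* **Step 1. To remove small ranks and make the family constant.** Since $B_l(2^a)\cong C_l(2^a)$, we regard the former groups as symplectic; the hypothesis is preserved. Let $r_k$ be the degree of $S_k$ (family $\mathrm{PSL}$) or the Witt index (other families). For any $R$, only finitely many Lie types have $r_k<R$. So by hypothesis
$$\text{the groups } S_k \text{ with } r_k<R \text{ have only finitely many isomorphism types.}\tag{5}$$
Their product has the Bergman property by Corollary 2. Hence we may assume that all $r_k\ge16$. A finite direct product of groups with the Bergman property has it, so we may also split $K$ into finitely many parts and assume that the family and $d_0$ (when there is a form) are constant.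

**Step 2. To bound unitriangular groups.** Fix an admissible chain. Let $\varphi_k:SL_{r_k}(F_k)\to S_k$ be the natural map (family $\mathrm{PSL}$), or the composite of $\varphi$ from Section 7 with $\Gamma_k\to S_k$. Take $i$ and $K_i$ from Proposition 6. Then $\mathcal U^\pm=\prod_{k\in K_i}\varphi_k(U_{r_k}^\pm)$ are bounded.

**Step 3. To bound a product of Sylow subgroups.** Let $\bar P_k$ be the image in $S_k$ of $U_{r_k}^+$ (family $\mathrm{PSL}$) or of the group $P$ of Lemma 8. It is the image of a Sylow $p_k$-subgroup under a surjective homomorphism, hence a Sylow $p_k$-subgroup of $S_k$. *Claim: $\prod_{k\in K_i}\bar P_k$ is bounded.* For $\mathrm{PSL}$ this set is $\mathcal U^+$. In the other cases let $\bar Z_k,\bar Q_k$ be the images of $Z,Q$.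

For $l\le c$ let $\zeta_l\in G_{K_i}$ have as coordinates the images of $\zeta(X_l)$, which lies in $\Gamma_k$ by Lemma 8. By Lemma 7 and (4), every element of $\prod_{K_i}\bar Z_k$ is a product over $l\le c$ of elements $(a\zeta_la^{-1})(a'\zeta_la'^{-1})^{-1}$ with $a,a'\in(\mathcal U^+\mathcal U^-)^2$. The latter set is bounded and the $\zeta_l$ are finitely many elements, so $\prod_{K_i}\bar Z_k$ is bounded.

By Lemma 8, every element of $\prod_{K_i}\bar Q_k$ is a product of $2d_0\le4$ commutators $[u,y]$, with $u\in\mathcal U^\pm$ and $y$ one of $2d_0$ fixed elements of $G$ (with coordinates the images of the $y_j$, $y_j'$), times an element of $\prod_{K_i}\bar Z_k$. Since $[u,y]=u\cdot yu^{-1}y^{-1}$, the set $\prod_{K_i}\bar Q_k$ is bounded. Hence so is $\prod_{K_i}\bar P_k=\mathcal U^+\prod_{K_i}\bar Q_k$.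

**Step 4. To pass from Sylow subgroups to everything.** By the Liebeck–Pyber theorem and Sylow's theorem, for each $k\in K_i$ there are $g_{k,1},\dots,g_{k,25}\in S_k$ with $S_k=\prod_{j=1}^{25}g_{k,j}\bar P_kg_{k,j}^{-1}$. By collecting, $G_{K_i}$ is bounded. The groups $S_k$ with $k\in K\setminus K_i$ have $r_k<2^{i+4}$, so by (5) and Corollary 2 $G_{K\setminus K_i}$ is bounded. So $G$ is bounded. $\square$

**Proof of Theorem A, "if".** Suppose $(S_n)$ does not satisfy the Malcev condition.

**Step 1. To see that for each Lie type $L$ only finitely many $L(q)$ occur among the $S_n$.** If for some $L$ infinitely many $q$ occurred, we could choose greedily $n_0<n_1<\cdots$ with $S_{n_j}=L(q_{n_j})$ and $q_{n_0}<q_{n_1}<\cdots$: at each step only finitely many indices and finitely many $q$ are excluded, and each excluded index accounts for only finitely many $q$. This would be the Malcev condition.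

**Step 2. To sort the factors.** Partition $\omega$ into

* the indices of sporadic groups and of groups of exceptional Lie type, including the Tits group: there are finitely many sporadic groups and finitely many exceptional types, and by Step 1 finitely many groups of each type occur, so there are finitely many isomorphism classes;
* the indices of alternating groups;
* the remaining indices, whose groups are in the families $\mathrm{PSL},\mathrm{PSp},\mathrm{PSU},\mathrm P\Omega$.

The three subproducts have the Bergman property by Corollary 2, Proposition 4 and Proposition 9 respectively. $\prod S_n$ is their direct product, so it has the Bergman property. $\blacksquare$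

## 9. Arbitrary index sets and quasisimple groups

A group is *quasisimple* if it is perfect and its quotient by its center is simple; for example $SL_2(5)$, with center of order 2 and quotient $\mathrm{PSL}_2(5)\cong\mathrm{Alt}(5)$. In this section $Q_i$ denotes such groups; the notation of Section 7 is no longer in force.

> **Theorem B.** Let $\Lambda$ be any set, $(Q_i)_{i\in\Lambda}$ finite quasisimple groups, $S_i=Q_i/Z(Q_i)$, and $G=\prod_{i\in\Lambda}Q_i$. The following are equivalent:
> 1. for each (possibly twisted) Lie type $L$, there are only finitely many $q$ with $L(q)\cong S_i$ for some $i\in\Lambda$;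
> 2. $G$ has the Bergman property;
> 3. $G$ is not the union of a countable strictly increasing chain of proper subgroups.

We use one more published theorem, of **Liebeck–O'Brien–Shalev–Tiep** (*Commutators in finite quasisimple groups*, Bull. London Math. Soc. 43 (2011)): every element of a finite quasisimple group is a commutator, apart from a finite list of exceptional groups.

*Proof.* **(2)⇒(3).** This is the third test in Section 1: a chain as in (3) gives $W_n=H_n$ with $W_n^k\neq G$ for all $n,k$.

**(3)⇒(1).** Suppose (1) fails for $L$. Since $|L(q)|\to\infty$, we can choose $q_0<q_1<\cdots$ among the infinitely many $q$ with the orders $|L(q_n)|$ strictly increasing, and $i_n\in\Lambda$ with $S_{i_n}\cong L(q_n)$; then the $i_n$ are distinct. The sequence $(S_{i_n})$ satisfies the Malcev condition, so by the quoted fact $\prod_nS_{i_n}$ has countable cofinality. It is a quotient of $G$: project to the coordinates $i_n$ and factor out the centers. The preimages of a strictly increasing chain of proper subgroups form such a chain in $G$, so (3) fails.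

**(1)⇒(2), Step 1. To treat $G/Z(G)$.** Lemma 1, Corollary 2, Lemma 3 and Propositions 4, 6 and 9 hold for arbitrary index sets, and so does Step 2 of the proof of Theorem A, with (1) in place of Step 1 there. So (1) implies that $\bar G=\prod_\Lambda S_i=G/Z(G)$ has the Bergman property.

**Step 2. To lift to $G$ by commutators, which do not see the center.** Let $(V_n)$ be an admissible chain of $G$. Its image is an admissible chain of $\bar G$, so $G=V_nZ(G)$ for some $n$. For $a=vz$ and $b=v'z'$ with $v,v'\in V_n$ and $z,z'\in Z(G)$ we get $[a,b]=[v,v']\in V_n^4\subseteq V_{n+2}$. So all commutators of $G$ lie in $V_{n+2}$.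

**Step 3. To write every element of $G$ as a product of boundedly many commutators.** By the theorem just quoted, every element of a finite quasisimple group is a commutator, apart from a finite list of exceptional groups. Each exceptional group is finite and perfect, so there is a number such that all its elements are products of that many commutators. Hence there is $w\ge1$ such that every element of every finite quasisimple group is a product of $w$ commutators. Applying this in every coordinate, every element of $G$ is a product of $w$ commutators of elements of $G$. So $G\subseteq V_{n+2}^{\,w}\subseteq V_{n+2+w}$, since $w\le2^w$. Thus $G$ has the Bergman property. $\blacksquare$
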